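\title{Cobordant Brieskorn knots have the same exponents}

\begin{abstract}
We prove that the algebraic knots of two Brieskorn polynomials $\sum_{j=1}^{n+1}z_j^{a_j}$ and $\sum_{j=1}^{n+1}z_j^{b_j}$, $n\ge1$, are cobordant if and only if the exponents agree up to order. A cobordism preserves a signature function on the circle, the Fourier coefficients of this function are products of cotangents, and the nonvanishing of Dirichlet $L$-functions at $1$ recovers the exponents from these products. We also determine when two such signature functions are proportional.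
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f:(\mathbf C^{n+1},0)\to(\mathbf C,0)$, $n\ge1$, be a holomorphic germ with an isolated critical point at $0$, and let $S_\rho$ be the sphere of small radius $\rho$ about $0$. The intersection $K_f=f^{-1}(0)\cap S_\rho$ is a closed $(2n-1)$-dimensional submanifold of $S_\rho$, oriented as the boundary of the part of the complex hypersurface $f^{-1}(0)$ inside the ball. The oriented diffeomorphism class of the pair $(S_\rho,K_f)$ does not depend on the small radius $\rho$; this pair is the \emph{algebraic knot} of $f$. For a \emph{Brieskorn polynomial}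
\[
P(z)=z_1^{a_1}+\dots+z_{n+1}^{a_{n+1}},\qquad a_j\ge2,
\]
the knot $K_P$ is a \emph{Brieskorn knot}, and the integers $a_j$ are the \emph{exponents}. We identify $S_\rho$ with the unit sphere $S=S^{2n+1}$ by scaling. Two knots $K_0,K_1\subset S$ are \emph{cobordant} if there is a properly embedded oriented $2n$-dimensional submanifold $X\subset S\times[0,1]$, diffeomorphic to $K_0\times[0,1]$, with
\[
\partial X=(K_0\times\{0\})\cup(-K_1\times\{1\}).
\]
The trace of an isotopy from $K_0$ to $K_1$ is such an $X$, but a general cobordism need not meet the levels $S\times\{t\}$ in copies of $K_0$.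

How much of $P$ does the cobordism class of $K_P$ remember? The manifold $K_P$ alone remembers little. For $n=1$ and $k=\gcd(a_1,a_2)$ we have $z_1^{a_1}+z_2^{a_2}=\prod_{\omega^k=-1}(z_1^{a_1/k}-\omega z_2^{a_2/k})$, and each factor contributes one circle, so $K_P$ is a link of $k$ circles in $S^3$; it is a single circle for every coprime pair $(a_1,a_2)$. The embedding remembers more: it carries a bilinear form, the Seifert form, whose rank is $\prod_j(a_j-1)$ and whose diagonal form lists the numbers $\sum_j m_j/a_j$ with $1\le m_j\le a_j-1$. A cobordism, however, does not compare the Seifert forms of its ends directly. It only makes their difference vanish on a subspace of half the dimension, so it preserves signatures, and in a signature positive and negative terms cancel. For exponents $(3,3,3)$ the form has rank $8$, and yet its signatures are three times those of the rank $2$ form with exponents $(3,2,2)$ (Example~\ref{ex:phi}). One expects the signatures to determine the exponents, since they form a whole function on the circle, but coincidences of this kind have to be excluded. The conjecture posed in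 \cite{Problem} is that two Brieskorn knots in $S^{2n+1}$ are cobordant if and only if their exponents agree up to order. We prove it for every $n\ge1$.

\begin{theorem}\label{thm:A}
Let $P=\sum_{j=1}^{n+1}z_j^{a_j}$ and $Q=\sum_{j=1}^{n+1}z_j^{b_j}$ with $n\ge1$ and all $a_j,b_j\ge2$. Then $K_P$ and $K_Q$ are cobordant if and only if $(a_j)$ and $(b_j)$ agree up to order.
\end{theorem}

The proof passes through a chain of equivalent conditions. For $p\ge1$ and a tuple $\mathbf a=(a_1,\dots,a_p)$ of integers $a_j\ge2$, define the \emph{signature function}
\begin{equation}\label{eq:Phi}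
\Phi_{\mathbf a}(s)=\sum_{1\le m_j\le a_j-1}\operatorname{sgn}\cos\pi\Big(s+\sum_{j=1}^p\Big(\frac{m_j}{a_j}-\frac12\Big)\Big),\qquad s\in\mathbf R/2\mathbf Z .
\end{equation}
For $p=n+1$ this is, up to a sign depending only on $n$ and outside finitely many $s$, the signature of the Hermitian form $cL+\bar cL^T$, where $L$ is the Seifert form of the Brieskorn knot and $c=e^{\pi is}$ (Proposition~\ref{prop:signature}).

\begin{theorem}\label{thm:B}
Let $P,Q$ be as in Theorem~\ref{thm:A}, let $\mathbf a=(a_j)$, $\mathbf b=(b_j)$, and let $N$ be the least common multiple of all $a_j$ and $b_j$. The following are equivalent: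
\begin{itemize}
\item[(i)] $K_P$ and $K_Q$ are isotopic in $S^{2n+1}$;
\item[(ii)] $K_P$ and $K_Q$ are cobordant;
\item[(iii)] $\Phi_{\mathbf a}=\Phi_{\mathbf b}$ almost everywhere;
\item[(iv)] $\prod_j\cot\frac{\pi l}{2a_j}=\prod_j\cot\frac{\pi l}{2b_j}$ for all odd $l$;
\item[(v)] $\prod_j\big|\cot\frac{\pi l}{2a_j}\big|=\prod_j\big|\cot\frac{\pi l}{2b_j}\big|$ for all $l$ coprime to $2N$;
\item[(vi)] the exponents agree up to order.
\end{itemize}
\end{theorem}

The coincidence for $(3,3,3)$ belongs to a short list. The next theorem is a complement and is not used in the proofs of the first two.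

\begin{theorem}\label{thm:C}
Let $\mathbf a,\mathbf b$ be tuples of integers $\ge2$, possibly of different lengths, let $\lambda,\lambda'$ be nonzero integers, and let $r,r'$ be the numbers of entries of $\mathbf a,\mathbf b$ equal to $3$. Then $\lambda\Phi_{\mathbf a}=\lambda'\Phi_{\mathbf b}$ almost everywhere if and only if
\begin{itemize}
\item[(a)] the entries $\ge4$ of $\mathbf a$ and $\mathbf b$ agree with multiplicity, and
\item[(b)] $\lambda\,3^{r/2}=\lambda'\,3^{r'/2}$, and $r=0$ if and only if $r'=0$.
\end{itemize}
In particular, $\Phi_{\mathbf a}$ is never zero almost everywhere. If $\Phi_{\mathbf a}=\pm\Phi_{\mathbf b}$ almost everywhere, then the sign is $+$ and $\mathbf a,\mathbf b$ differ only in the number of entries equal to $2$ and in the order. The exceptional relations do occur: $\Phi_{(3,3,3)}=3\,\Phi_{(3,2,2)}$ almost everywhere.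
\end{theorem}

Section~\ref{sec:prelim} recalls the Seifert form. Section~\ref{sec:Phi} computes the signatures and their Fourier coefficients and recovers exponents $\le4$ by hand. Sections~\ref{sec:cob} and~\ref{sec:inv} show that a cobordism preserves the signature function, Section~\ref{sec:arith} contains the arithmetic step, and Section~\ref{sec:proofs} assembles the proofs.

\section{Open books, Seifert forms and signatures}\label{sec:prelim}

\subsection*{Conventions}
Submanifolds are smooth, and properly embedded ones are transverse to the boundary. We write $W=S\times[0,1]$, with $t$ the coordinate on $[0,1]$. Boundaries are oriented outward normal first; the opposite convention replaces $X$ by $-X$ and gives the same notion of cobordism. Homology and chains have coefficients in $\mathbf Q$ unless indicated. An isotopy from $K_0$ to $K_1$ is a smooth family $h_t$ of diffeomorphisms of $S$ with $h_0=\mathrm{id}$ such that $h_1$ carries $K_0$ onto $K_1$ preserving orientation. The knots $K_P$ and $K_Q$ are taken on the same small sphere. The proof that cobordant knots have equal exponents uses only pages,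 Seifert forms and linking numbers, which are transported by orientation-preserving diffeomorphisms of $S$, so it applies equally if either knot is replaced by its image under such a diffeomorphism.

\subsection*{Linking numbers}
If $x,y$ are disjoint $n$-cycles in the oriented sphere $S$, choose a chain $A$ with $\partial A=x$ in general position with respect to $y$ and let $\operatorname{lk}(x,y)$ be the intersection number $A\cdot y$. It is bilinear, it depends only on the class of $x$ in the complement of $y$ and of $y$ in the complement of $x$, and it changes sign with the orientation of $S$.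

\subsection*{The open book}
We use the following facts \cite{Milnor} about a Brieskorn knot $K=K_P$. The map $P/|P|$ is, up to isotopy, an open book $\varphi:S\setminus K\to S^1$: a smooth fibration such that, for a suitable tubular neighborhood $K\times D^2$ of $K$, one has $\varphi(x,r\theta)=\theta$ for $|\theta|=1$ and $0<r\le1$. Here the standard orientation of $D^2$ is the normal orientation of $K$, the one for which the orientations of $K$ and of the normal plane, in this order, give the orientation of $S$. The \emph{page} $F=\varphi^{-1}(1)\cup K$ is a compact oriented $2n$-manifold with $\partial F=K$, homotopy equivalent to a bouquet of $n$-spheres. The knot $K$ is connected if $n\ge2$.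

Near $K$ the page is $K\times[0,1]\subset K\times D^2$. Take a normal field along $F$ that points in the direction of increasing $\varphi$ and is parallel to the imaginary axis of $D^2$ near $K$. Pushing $F$ slightly along it gives an embedding $y\mapsto y^+$ of $F$ into $S\setminus F$, the \emph{positive push-off}. The \emph{Seifert form} of $K$ is the bilinear form
\[
L(x,y)=\operatorname{lk}(x,y^+),\qquad x,y\in H_n(F).
\]
It is convenient to allow also the empty knot, with $K=F=\emptyset$ and $\varphi\equiv-1$.

For $n=1$ we need one more standard fact: the components of $K$ correspond to the branches of the curve $P=0$, and the linking number of two distinct components is the intersection multiplicity of the branches, a positive integer.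

\subsection*{The easy implications}

\begin{lemma}\label{lem:easy}
In Theorem~\ref{thm:B}, (vi) implies (i), and (i) implies (ii).
\end{lemma}

\begin{proof}
If (vi) holds, there is a permutation matrix $h$ with $Q\circ h=P$. It preserves the sphere and maps $P^{-1}(0)$ biholomorphically onto $Q^{-1}(0)$, so it maps $K_P$ onto $K_Q$ preserving orientation. The group $U(n+1)$ is connected and acts on $S$, so a smooth path $h_t$ in $U(n+1)$ from $1$ to $h$ is an isotopy. Given any isotopy $h_t$, reparametrized to be constant near $t=0$ and $t=1$, the trace $X=\{(h_t(x),t):x\in K_P\}$ is diffeomorphic to $K_P\times[0,1]$, and one of its two product orientations has boundary $(K_P\times\{0\})\cup(-K_Q\times\{1\})$.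
\end{proof}

\subsection*{Signatures}
Let $\Lambda$ be a bilinear form on a finite-dimensional $\mathbf Q$-vector space $G$. Extend it to $G\otimes\mathbf C$ sesquilinearly, conjugate-linear in the first variable. For $|c|=1$ the form $(x,y)\mapsto c\Lambda(x,y)+\overline{c\Lambda(y,x)}$ is Hermitian, with matrix $c\Lambda+\bar c\Lambda^T$ in a rational basis. A Seifert form is in general neither symmetric nor skew, and these Hermitian forms are the way to attach signatures to it. We say that $\Lambda$ \emph{vanishes on} a subspace $Z$ if $\Lambda(x,y)=0$ for all $x,y\in Z$.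

\begin{lemma}\label{lem:herm}
Suppose $\Lambda$ vanishes on a subspace $Z\subset G$ with $\dim Z\ge\frac12(\dim G-\delta)$. If $H=c\Lambda+\bar c\Lambda^T$ is nondegenerate, then its signature has absolute value at most $\delta$.
\end{lemma}

\begin{proof}
Write $G\otimes\mathbf C=G_+\oplus G_-$ with $\pm H$ positive definite on $G_\pm$. The form $H$ vanishes on $Z\otimes\mathbf C$, which therefore meets $G_+$ and $G_-$ only in $0$. Hence $\dim Z\le\min(\dim G_+,\dim G_-)$, and $|\dim G_+-\dim G_-|=\dim G-2\min(\dim G_+,\dim G_-)\le\delta$.
\end{proof}

\section{The signature function of a Brieskorn knot}\label{sec:Phi}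

\subsection*{Diagonalizing the Seifert form}
Let $L_a$ be the $(a-1)\times(a-1)$ matrix with $1$ on the diagonal, $-1$ on the superdiagonal and $0$ elsewhere. By \cite{Sakamoto} (see also \cite{KN}), the Seifert form of $P=\sum_{j=1}^{n+1}z_j^{a_j}$ is, in a suitable basis,
\begin{equation}\label{eq:tensor}
L_P=\epsilon_n\,L_{a_1}\otimes\dots\otimes L_{a_{n+1}},
\end{equation}
where $\epsilon_n=\pm1$ depends only on $n$. With other conventions the form is replaced by its transpose. This does not affect signatures, because for a real matrix $L$ the Hermitian matrix $cL^T+\bar cL$ is the complex conjugate of $cL+\bar cL^T$.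

Put $\sigma(s)=\operatorname{sgn}\cos\pi s$, and call the numbers $u=\sum_j(m_j/a_j-\frac12)$, $1\le m_j\le a_j-1$, counted with multiplicity, the \emph{phases} of $\mathbf a$. Then \eqref{eq:Phi} reads $\Phi_{\mathbf a}(s)=\sum_u\sigma(s+u)$.

\begin{proposition}\label{prop:signature}
Let $c=e^{\pi is}$, where $s+u\notin\frac12+\mathbf Z$ for every phase $u$ of $\mathbf a=(a_1,\dots,a_{n+1})$. Then $cL_P+\bar cL_P^T$ is nondegenerate with signature $\epsilon_n\Phi_{\mathbf a}(s)$.
\end{proposition}

\begin{proof}
The matrix $L_a$ has a hidden cyclic symmetry of order $a$, which we use to diagonalize it. On the space with basis $\mathbf e_k$, $k\in\mathbf Z/a$, let $B$ be the sesquilinear form with $B(\mathbf e_k,\mathbf e_{k'})$ equal to $1$ if $k'=k$, to $-1$ if $k'=k+1$, and to $0$ otherwise. Every row and every column of its matrix has sum $0$, so $B$ descends to the quotient by $\sum_k\mathbf e_k$. The images of $\mathbf e_0,\dots,\mathbf e_{a-2}$ form a basis of the quotient, and in this basis the matrix of $B$ is $L_a$. Let $\zeta=e^{2\pi i/a}$ and $v_m=\sum_k\zeta^{mk}\mathbf e_k$ for $1\le m\le a-1$. Then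
\[
B(v_m,v_{m'})=\sum_{k\in\mathbf Z/a}\zeta^{-mk}\big(\zeta^{m'k}-\zeta^{m'(k+1)}\big)=(1-\zeta^{m'})\sum_{k\in\mathbf Z/a}\zeta^{(m'-m)k},
\]
which is $a(1-\zeta^m)$ if $m=m'$ and $0$ otherwise. The diagonal values are nonzero, so the images of the $a-1$ vectors $v_m$ are independent and form a basis of the quotient. Since $1-e^{2\pi ix}=2\sin(\pi x)\,e^{\pi i(x-1/2)}$ and $\sin(\pi m/a)>0$, rescaling the $v_m$ by positive numbers gives a basis in which $L_a$ is diagonal with entries $e^{\pi i(m/a-1/2)}$. In the tensor product of these bases, $L_{a_1}\otimes\dots\otimes L_{a_{n+1}}$ is diagonal with entries $e^{\pi iu}$, where $u$ runs over the phases. By \eqref{eq:tensor}, the form $cL_P+\bar cL_P^T$ is then diagonal with entries $2\epsilon_n\operatorname{Re}(ce^{\pi iu})=2\epsilon_n\cos\pi(s+u)$.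
\end{proof}

\begin{example}\label{ex:phi}
(1) The exponent $2$ has the single phase $0$, so appending an entry $2$ to $\mathbf a$ does not change $\Phi_{\mathbf a}$.

(2) For $\mathbf a=(2,3)$ the phases are $\pm\frac16$, and $\Phi_{\mathbf a}(s)$ equals $2$, $0$, $-2$ for $|s|<\frac13$, $\frac13<|s|<\frac23$, $\frac23<|s|\le1$. This agrees with the matrix
\[
cL_3+\bar cL_3^T=\begin{pmatrix}2\cos\pi s&-c\\-\bar c&2\cos\pi s\end{pmatrix},
\]
which has determinant $4\cos^2\pi s-1$ and trace $4\cos\pi s$. Here the jumps of $\Phi_{\mathbf a}$ reveal the phases.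

(3) For $\mathbf a=(3,3,3)$ the phases are $\pm\frac12$, once each, and $\pm\frac16$, three times each. Since $\sigma(s+1)=-\sigma(s)$, the phases $\frac12$ and $-\frac12$ cancel, and $\Phi_{(3,3,3)}=3\,\Phi_{(3,2,2)}$. Cancellation occurs already in two variables: $(4,4)$ also has the phases $\pm\frac12$.
\end{example}

\subsection*{Fourier coefficients}
Because phases that differ by an odd integer cancel, the jumps of $\Phi_{\mathbf a}$ do not list the phases, and the exponents cannot be read off directly. What survives is the additive structure: a phase is a sum of independent contributions of the variables, so $\Phi_{\mathbf a}$ is a convolution, and its Fourier coefficients factor over the variables. Put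
\[
\widehat\Phi(l)=\int_0^2\Phi(s)e^{-\pi ils}\,ds,\qquad\gamma_a(l)=(-1)^{(l-1)/2}\cot\frac{\pi l}{2a}\quad(l\text{ odd}).
\]
The cotangent is finite because $2a$ does not divide the odd number $l$.

\begin{lemma}\label{lem:fourier}
For every tuple $\mathbf a=(a_1,\dots,a_p)$ we have $\widehat\Phi_{\mathbf a}(l)=0$ for even $l$ and
\begin{equation}\label{eq:fourier}
\widehat\Phi_{\mathbf a}(l)=k_l\prod_{j=1}^p\gamma_{a_j}(l)\quad\text{for odd }l,\qquad k_l=\frac{4(-1)^{(l-1)/2}}{\pi l}\ne0 .
\end{equation}
\end{lemma}

\begin{proof}
The function $\sigma$ is $1$ on $(-\frac12,\frac12)$ and $-1$ on $(\frac12,\frac32)$, so $\widehat\sigma(l)=(1-(-1)^l)\int_{-1/2}^{1/2}e^{-\pi ils}\,ds$. This is $0$ for even $l$ and $4\sin(\pi l/2)/(\pi l)=k_l$ for odd $l$. Translating $s$ by $u$ multiplies the coefficient by $e^{\pi ilu}$, so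
\[
\widehat\Phi_{\mathbf a}(l)=\widehat\sigma(l)\sum_ue^{\pi ilu}=\widehat\sigma(l)\prod_{j=1}^p\Big((-i)^l\sum_{m=1}^{a_j-1}e^{\pi ilm/a_j}\Big).
\]
For odd $l$ the number $z=e^{\pi il/a}$ satisfies $z^a=-1$ and $z\ne1$, hence
\begin{equation}\label{eq:cot}
\sum_{m=1}^{a-1}z^m=\frac{z-z^a}{1-z}=\frac{1+z}{1-z}=i\cot\frac{\pi l}{2a}.
\end{equation}
Finally $(-i)^l\,i=(-1)^{(l-1)/2}$.
\end{proof}

Two bounded measurable functions on $\mathbf R/2\mathbf Z$ agree almost everywhere if and only if their Fourier coefficients agree. So $\Phi_{\mathbf a}$, up to null sets, is the same information as the products in \eqref{eq:fourier}.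

\begin{example}[Exponents at most $4$]\label{ex:four}
Suppose $\mathbf a$ has $r_2,r_3,r_4$ entries equal to $2,3,4$ and no others. We have $\cot\frac\pi8=1+\sqrt2$ and $|\cot\frac{5\pi}8|=\tan\frac\pi8=(1+\sqrt2)^{-1}$, while $|\cot\frac{\pi l}4|=1$ and $|\cot\frac{\pi l}6|=\sqrt3$ for $l=1,5$. Thus
\[
\prod_j|\gamma_{a_j}(1)|=3^{r_3/2}(1+\sqrt2)^{r_4},\qquad\prod_j|\gamma_{a_j}(5)|=3^{r_3/2}(1+\sqrt2)^{-r_4}.
\]
The quotient determines $r_4$, then either product determines $r_3$, and the number of variables determines $r_2$. In logarithmic terms, the quotient is a sum over $l$ weighted by the character $\psi$ modulo $8$ with $\psi(\pm1)=1$ and $\psi(\pm3)=-1$. The weighting kills the smaller exponents and leaves a nonzero multiple of $r_4$. Section~\ref{sec:arith} finds such a character for every exponent $\ge4$.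
\end{example}

\section{What a cobordism does to the Seifert form}\label{sec:cob}

Let $K_0,K_1$ be Brieskorn knots or empty, with open books $\varphi_\nu$, pages $F_\nu$ and Seifert forms $L_\nu$ ($\nu=0,1$). We regard $K_\nu$ and $F_\nu$ as subsets of $S\times\{\nu\}\subset W$ and put
\[
G=H_n(F_0)\oplus H_n(F_1),\qquad\Lambda=L_0\oplus(-L_1).
\]
In view of Lemma~\ref{lem:herm}, the aim is a subspace of half the dimension of $G$ on which $\Lambda$ vanishes.

The model case is the product cobordism $X=K\times[0,1]$ with $K_0=K_1=K$. The hypersurface $V=F\times[0,1]$ has boundary $F_0\cup X\cup F_1$, the kernel of $G\to H_n(V)$ consists of the pairs $(x,-x)$ and has half the dimension of $G$, and $\Lambda((x,-x),(y,-y))=L(x,y)-L(x,y)=0$. For a general cobordism three things are needed: a substitute for $V$ (Lemma~\ref{lem:V}), a reason for $\Lambda$ to vanish on the kernel (Lemma~\ref{lem:link}), and a lower bound for the dimension of the kernel (Lemmas~\ref{lem:kernel} and~\ref{lem:half}).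

\begin{lemma}\label{lem:link}
Let $\xi,\eta$ be disjoint $(n+1)$-chains in $W$ with $\partial\xi=x_0+x_1$ and $\partial\eta=y_0+y_1$, where $x_\nu,y_\nu$ lie in $S\times\{\nu\}$. Then $\operatorname{lk}(x_0,y_0)=\operatorname{lk}(x_1,y_1)$.
\end{lemma}

\begin{proof}
We close up $\xi$ and $\eta$ to cycles in $S^{2n+2}$ and count intersections. The chains may touch $\partial W$ outside their boundaries, so we first enlarge $W$ to $S\times[-1,2]$ and extend $\xi$ and $\eta$ by the products of $x_0,y_0$ with $[-1,0]$ and of $x_1,y_1$ with $[1,2]$. The extended chains, still called $\xi$ and $\eta$, are disjoint because $x_\nu$ lies in the support of $\xi$ and $y_\nu$ in that of $\eta$; their boundaries are copies of $x_0+x_1$ and $y_0+y_1$ in the two ends. Cap the ends with balls $B_0,B_1$, each a cone on $S$, to get $S^{2n+2}$.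

In $B_\nu$ let $C'_\nu$ be the cone on $y_\nu$. Choose a chain $A_\nu$ in $S$ with $\partial A_\nu=x_\nu$, in general position with respect to $y_\nu$, and let $C_\nu$ consist of the copy of $A_\nu$ in the sphere of radius $\frac12$ and the radial collar over $x_\nu$ between radii $\frac12$ and $1$, so that $\partial C_\nu=x_\nu$ and $\partial C'_\nu=y_\nu$. The intersection points of $C_\nu$ and $C_\nu'$ are those of $A_\nu$ and $y_\nu$ at radius $\frac12$. Hence $C_\nu\cdot C'_\nu=\epsilon\operatorname{lk}_{\partial B_\nu}(x_\nu,y_\nu)$, where $\partial B_\nu$ has the boundary orientation and $\epsilon=\pm1$ depends only on $n$.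

The cycles $\xi-C_0-C_1$ and $\eta-C_0'-C_1'$ have intersection number $0$ since $H_{n+1}(S^{2n+2})=0$, and they meet only inside the balls. So $\operatorname{lk}_{\partial B_0}(x_0,y_0)+\operatorname{lk}_{\partial B_1}(x_1,y_1)=0$. The orientations of $S$ as $\partial B_0$ and as $\partial B_1$ are opposite, and the lemma follows.
\end{proof}

In the model case $V$ is a fiber of the map $W\setminus X\to S^1$, $(p,t)\mapsto\varphi(p)$, together with $X$. In general we construct a circle-valued map on $W\setminus X$ that extends $\varphi_0$ and $\varphi_1$ and winds once around $X$ in a standard way.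

\begin{lemma}\label{lem:V}
Let $X\subset W$ be a compact, properly embedded, oriented $2n$-manifold with trivial normal bundle and $\partial X=(K_0\times\{0\})\cup(-K_1\times\{1\})$. Then there are a compact oriented $(2n+1)$-manifold with corners $V\subset W$ and an embedding $V\to W\setminus V$, $p\mapsto p^+$, such that $V\cap\partial W=F_0\sqcup F_1$, the boundary of $V$ is $M=F_0\cup X\cup F_1$, and on $F_\nu$ the embedding is the positive push-off in $S\times\{\nu\}$.
\end{lemma}

\begin{proof}
Choose a collar of $\partial W$ that restricts to a collar of $\partial X$ in $X$. Applying a diffeomorphism of $W$ fixed on $\partial W$, we may assume that $X$ is the product of $K_\nu$ with an interval near $S\times\{\nu\}$. Let $U$ be a closed tubular neighborhood of $X$ that near $S\times\{\nu\}$ is the product of the neighborhood $K_\nu\times D^2$ of the open book with an interval. Let $E$ be the closure of $W\setminus U$, let $E_\nu=E\cap(S\times\{\nu\})$ and $Y=U\cap E$, so that $\partial E=E_0\cup E_1\cup Y$.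

\emph{Normal orientation.} This is where the orientation condition on $\partial X$ is used. At $t=0$ the outward normal is $-\partial_t$ and the boundary is $K_0$, so $X$ is oriented by $(-\partial_t,TK_0)$. At $t=1$ the outward normal is $\partial_t$ and the boundary is $-K_1$, so $X$ is oriented by $(-\partial_t,TK_1)$. Orient $W$ by $(-\partial_t,TS)$. Then the induced normal orientation of $X$ restricts at both ends to the normal orientation of $K_\nu$ in $S$. Fix an orientation-preserving trivialization $U\cong X\times D^2$ of the disk bundle, so $Y=X\times S^1$. Over $K_\nu$ it differs from the trivialization of the open book by a rotation, so $\varphi_\nu(x,r\theta)=\omega_\nu(x)\theta$ for a smooth map $\omega_\nu:K_\nu\to S^1$.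

\emph{The map $\Psi$.} Since $H^1(W;\mathbf Z)=H^2(W;\mathbf Z)=0$, the sequence of the pair and excision give
\[
H^1(W\setminus X;\mathbf Z)\cong H^2(W,W\setminus X;\mathbf Z)\cong H^2\big(X\times(D^2,D^2\setminus0);\mathbf Z\big)\cong H^0(X;\mathbf Z).
\]
The composite records the values of a class on the meridians $\{x\}\times S^1$. So there is a unique class $\alpha\in H^1(E;\mathbf Z)=H^1(W\setminus X;\mathbf Z)$ with value $1$ on every meridian. The same uniqueness holds in $H^1(E_\nu;\mathbf Z)$, and $\varphi_\nu$ has degree $1$ on meridians, so $\alpha$ restricts to the class of $\varphi_\nu$. Homotopy classes of maps to $S^1$ correspond to classes in $H^1(\,\cdot\,;\mathbf Z)$. Represent $\alpha$ by $\Psi:E\to S^1$; then $\Psi|_{E_\nu}$ is homotopic to $\varphi_\nu$, and by homotopy extension we may assume $\Psi|_{E_\nu}=\varphi_\nu$.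

\emph{Standard form along $X$.} For the boundary of a fiber of $\Psi$ to be a copy of $X$, the fiber must meet each meridian exactly once, so we straighten $\Psi$ on $Y$. Put $\omega(x)=\Psi(x,1)$ and $\Psi'(x,\theta)=\omega(x)\theta$ on $Y=X\times S^1$. The quotient $\Psi/\Psi'$ equals $1$ on $X\times\{1\}$ and has degree $0$ on meridians. Loops in $X\times\{1\}$ and meridians generate the fundamental group of each component of $Y$, so $\Psi/\Psi'=e^{2\pi i\beta}$ with $\beta:Y\to\mathbf R$ continuous, and we normalize $\beta=0$ on $X\times\{1\}$. On $\partial X\times S^1$ we have $\omega=\omega_\nu$ and $\Psi=\Psi'$, so $\beta$ is locally constant there; every component of $\partial X\times S^1$ meets $\partial X\times\{1\}$, so $\beta=0$ on $\partial X\times S^1$. Thus $\Psi'e^{2\pi i\tau\beta}$, $0\le\tau\le1$, is a homotopy from $\Psi'$ to $\Psi|_Y$ relative to $\partial X\times S^1$. After a homotopy of $\omega$ relative to $\partial X$ we may also take $\omega$ smooth and independent of $t$ near $\partial X$. By homotopy extension for $(E,\partial E)$ we may assume $\Psi=\omega(x)\theta$ on $Y$ and still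 $\Psi=\varphi_\nu$ on $E_\nu$. Now rotate the trivialization of $U$ by $\omega$. In the new trivialization $\Psi(x,\theta)=\theta$ on $Y$, and at the ends it is the trivialization of the open books.

\emph{The hypersurface.} Using a collar of $\partial E$, deform $\Psi$ so that it is $(p,t)\mapsto\varphi_\nu(p)$ near $E_\nu$ and is independent of the radial coordinate near $Y$. Near $\partial E$ the map $\Psi$ is then smooth, and $1$ is a regular value of $\Psi$ and of $\Psi|_{E_\nu}$ and $\Psi|_Y$: these are submersions, except near $E_\nu$ when $K_\nu=\emptyset$, where the value is $-1$. By smooth approximation and transversality relative to a neighborhood of $\partial E$, we may assume that $\Psi$ is smooth with regular value $1$. Put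
\[
V=\Psi^{-1}(1)\cup(X\times[0,1]),\qquad X\times[0,1]\subset X\times D^2=U .
\]
Then $V\cap\partial W=F_0\sqcup F_1$ and $\partial V=M$. The direction of increasing $\Psi$ coorients $V$, so $V$ is oriented. Choose a normal field in this direction that is tangent to $\partial W$ along $\partial W$ and parallel to the imaginary axis near $X$. The hypersurface $V$ continues past $X$ as $X\times(-\frac12,0]$ with the same normal field, so a small push along the field moves all of $V$, including $X$, off $V$.
\end{proof}

In the situation of Lemma~\ref{lem:V} let $\iota_M:G\to H_n(M)$ and $\iota_V:G\to H_n(V)$ be induced by inclusion. Duality controls the kernel of $H_n(M)\to H_n(V)$, whereas $\Lambda$ lives on $G$. The discrepancy is measured by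
\[
d=\dim\ker\iota_M,\qquad d'=\dim\operatorname{coker}\iota_M .
\]

\begin{lemma}\label{lem:kernel}
The form $\Lambda$ vanishes on $\ker\iota_V$, and $\dim\ker\iota_V\ge\frac12\dim G+\frac12(d-d')$.
\end{lemma}

\begin{proof}
Let $x=(x_0,x_1)$ and $y=(y_0,y_1)$ be in $\ker\iota_V$, represented by cycles. Then $x_0+x_1=\partial\xi$ and $y_0+y_1=\partial\eta$ for chains $\xi,\eta$ in $V$. The chain $\eta^+$ is disjoint from $V$, hence from $\xi$, and $\partial\eta^+=y_0^++y_1^+$. Lemma~\ref{lem:link} gives $L_0(x_0,y_0)=L_1(x_1,y_1)$, that is, $\Lambda(x,y)=0$.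

Let $b:H_n(M)\to H_n(V)$ be induced by inclusion and $R=\ker b$. Then $R$ is the image of $H_{n+1}(V,M)\to H_n(M)$. By Poincar\'e--Lefschetz duality this map is identified with $H^n(V)\to H^n(M)$, the dual of $b$. Hence $\dim R=\operatorname{rank}b=\dim H_n(M)-\dim R$, so $\dim R=\frac12\dim H_n(M)=\frac12(\dim G-d+d')$. Since $\ker\iota_V=\iota_M^{-1}(R)$ and the image of $\iota_M$ has codimension $d'$,
\[
\dim\ker\iota_V=d+\dim(R\cap\iota_M(G))\ge d+\dim R-d'=\tfrac12\dim G+\tfrac12(d-d').\qedhere
\]
\end{proof}

So far $X$ was not assumed to be a product, and without that assumption there is nothing to prove: any two Brieskorn knots in $S$ cobound the union of $F_0$ and $-F_1$ with their interiors pushed into $W$. The product structure enters now, to trivialize the normal bundle and to give $d\ge d'$. Call a cobordism $X\cong K_0\times[0,1]$ \emph{straight} if each component of $X$ has one end in $S\times\{0\}$ and the other in $S\times\{1\}$.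

\begin{lemma}\label{lem:half}
If $X$ is a straight cobordism between Brieskorn knots $K_0$ and $K_1$, then $\Lambda$ vanishes on a subspace of $G$ of dimension at least $\frac12\dim G$.
\end{lemma}

\begin{proof}
Write $X\cong K\times[0,1]$, where, after reversing the interval on some components, $K\times\{\nu\}$ corresponds to $K_\nu$. The normal bundle of $X$ is an oriented plane bundle, so it is trivial if its Euler class in $H^2(X;\mathbf Z)$ vanishes. The restriction $H^2(X;\mathbf Z)\to H^2(K_0;\mathbf Z)$ is an isomorphism and the normal bundle of $K_0$ in $S$ is trivial, so the Euler class is $0$. Lemmas~\ref{lem:V} and~\ref{lem:kernel} apply, and it remains to show $d\ge d'$.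

By excision $H_k(M,F_0\sqcup F_1)\cong H_k(X,\partial X)\cong H_{k-1}(K)$, the last isomorphism being the inverse of the cross product with $[0,1]$. The connecting map becomes
\[
\partial_k:H_{k-1}(K)\to H_{k-1}(F_0)\oplus H_{k-1}(F_1),\qquad z\mapsto\pm(\iota_0z,-\iota_1z),
\]
where $\iota_\nu$ is induced by $K\cong K_\nu\subset F_\nu$. The exact sequence
\[
H_n(K)\xrightarrow{\ \partial_{n+1}\ }G\xrightarrow{\ \iota_M\ }H_n(M)\longrightarrow H_{n-1}(K)\xrightarrow{\ \partial_n\ }H_{n-1}(F_0)\oplus H_{n-1}(F_1)
\]
shows that $d=\operatorname{rank}\partial_{n+1}$ and $d'=\dim\ker\partial_n$. The kernel of $\partial_{n+1}$ is contained in the kernel of $\iota_0$ on $H_n(K)$, which is the image of $H_{n+1}(F_0,K_0)\cong H^{n-1}(F_0)$.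

If $n\ge2$, then $H^{n-1}(F_0)=0$ because $F_0$ is homotopy equivalent to a bouquet of $n$-spheres. So $d=\dim H_n(K)$, which equals $\dim H_{n-1}(K)\ge d'$ by Poincar\'e duality on the closed oriented $(2n-1)$-manifold $K$.

If $n=1$, let $K$ have $k$ components. Then $H^0(F_0)=\mathbf Q$, so $d\ge k-1$. The map $\partial_1:\mathbf Q^k\to\mathbf Q^2$ sends $z$ to $\pm(\deg z,-\deg z)$, where $\deg z$ is the sum of the coordinates. It has rank $1$, so $d'=k-1$.
\end{proof}

\section{Invariance of the signature function}\label{sec:inv}

\begin{proposition}\label{prop:inv}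
If $K_P$ and $K_Q$ are cobordant, then $\Phi_{\mathbf a}=\Phi_{\mathbf b}$ almost everywhere.
\end{proposition}

For $n\ge2$ every cobordism is straight: $X$ is connected with two boundary components, and these are the connected manifolds $K_0$ and $K_1$. For $n=1$ the definition allows an annulus of $X$ to have both ends on the same side, and this happens. For exponents $(2,2)$ the page is a connected surface with first Betti number $1$ and two boundary circles, so it is an annulus; one copy pushed in from $S\times\{0\}$ and one from $S\times\{1\}$ form a cobordism from the knot to itself that is not straight. The proof shows that this link is the only exception.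

\begin{proof}
Let $K_0=K_P$, $K_1=K_Q$, and let $X$ be a cobordism.

\emph{Case 1: $X$ is straight.} By Proposition~\ref{prop:signature}, for all but finitely many $s$ the form $c\Lambda+\bar c\Lambda^T$ with $c=e^{\pi is}$ is nondegenerate with signature $\epsilon_n(\Phi_{\mathbf a}(s)-\Phi_{\mathbf b}(s))$. By Lemma~\ref{lem:half} and Lemma~\ref{lem:herm} with $\delta=0$, this signature is $0$.

\emph{Case 2: $n=1$ and $X$ is not straight.} We show $\mathbf a=\mathbf b=(2,2)$. If $K_0$ has $k$ components, then $X$ consists of $k$ annuli with $2k$ boundary circles, so $K_1$ also has $k$ components. Counting circles on each side, the number of annuli with both ends in $K_0$ equals the number with both ends in $K_1$, and it is at least $1$. Let $X_1$ be an annulus with $\partial X_1=K'+K''$ for two components $K',K''$ of $K_0$.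

No other annulus meets $S\times\{0\}$. Indeed, if $X_2$ did, let $y_0$ be the part of $\partial X_2$ in $S\times\{0\}$; it is a sum of one or two further components of $K_0$, with the orientation of $K_0$. Lemma~\ref{lem:link} with $\xi=X_1$, $\eta=X_2$ and $x_1=0$ gives $\operatorname{lk}(K'+K'',y_0)=0$, whereas distinct components of $K_0$ have positive linking numbers. Therefore $\partial X_1=K_0\times\{0\}$.

Apply Lemmas~\ref{lem:V} and~\ref{lem:kernel} to $X_1$ alone, with the empty knot at $t=1$; the normal bundle is trivial since $H^2(X_1;\mathbf Z)=0$. Now $G=H_1(F_0)$, $\Lambda=L_P$ and $M=F_0\cup X_1$. The cokernel of $\iota_M$ embeds in $H_1(M,F_0)\cong H_1(X_1,\partial X_1)=\mathbf Q$, so $d'\le1$. Thus $L_P$ vanishes on a subspace of dimension at least $\frac12(\dim G-1)$, and Lemma~\ref{lem:herm} gives $|\Phi_{\mathbf a}|\le1$ almost everywhere. The first Fourier coefficient turns this into a bound on the exponents. By \eqref{eq:fourier} it is real, so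
\[
\frac4\pi\cot\frac\pi{2a_1}\cot\frac\pi{2a_2}=\int_0^2\Phi_{\mathbf a}(s)\cos\pi s\,ds\le\int_0^2|\cos\pi s|\,ds=\frac4\pi .
\]
Since $\cot\frac\pi{2a}\ge1$ for $a\ge2$, with equality only for $a=2$, we get $a_1=a_2=2$. Reflecting $X$ by $t\mapsto1-t$ and reversing its orientation gives a cobordism from $K_1$ to $K_0$ with an annulus having both ends in $K_1\times\{0\}$, so the same argument gives $b_1=b_2=2$.
\end{proof}

\section{Multiplicative independence of cotangents}\label{sec:arith}

For $a\ge2$ and $l$ coprime to $2a$ put
\[
g_a(l)=\log\Big|\cot\frac{\pi l}{2a}\Big| .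
\]
The cotangent vanishes or has a pole only if $a\mid l$, so $g_a(l)$ is finite, and it depends only on $l$ modulo $2a$. The functions $g_2\equiv0$ and $g_3\equiv\log\sqrt3$ are constant. The others are independent modulo constants.

\begin{proposition}\label{prop:indep}
Let $(w_a)_{a\ge2}$ be complex numbers, only finitely many nonzero, and let $N$ be a common multiple of all $a$ with $w_a\ne0$. If $\sum_aw_ag_a(l)$ takes the same value $\kappa$ for all $l$ coprime to $2N$, then $w_a=0$ for all $a\ge4$.
\end{proposition}

As in Example~\ref{ex:four}, we sum the relation against a character $\psi$ adapted to the largest exponent $A$. It must be even, since $g_a(-l)=g_a(l)$ makes the sum against an odd character vanish, and it must not be defined modulo $2a$ for any $a<A$, so that the smaller exponents drop out. What remains is a nonzero multiple of a value $L(1,\bar\psi)$.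

We recall the standard facts. A \emph{Dirichlet character} modulo $q$ is a homomorphism $\psi:(\mathbf Z/q)^\times\to\mathbf C^\times$, extended by $0$ to integers not coprime to $q$; there are $\phi(q)$ of them, $\phi$ being Euler's function. It is \emph{even} or \emph{odd} according as $\psi(-1)=1$ or $-1$, and for $q\ge3$ exactly half of the characters are even. It is \emph{primitive} if it does not factor through $(\mathbf Z/q')^\times$ for any proper divisor $q'$ of $q$.
\begin{itemize}
\item[(D1)] A product of primitive characters modulo pairwise coprime integers is primitive modulo the product.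
\item[(D2)] Let $\psi$ be primitive modulo $q$, and let $q$ and $q'$ divide $m$. If $\psi$, viewed on $(\mathbf Z/m)^\times$, is trivial on the kernel of reduction modulo $q'$, then $q\mid q'$. (The kernels of reduction modulo $q$ and modulo $q'$ generate the kernel of reduction modulo $\gcd(q,q')$, as one sees prime by prime, where the kernels are nested; so $\psi$ factors modulo $\gcd(q,q')$.)
\item[(D3)] If $\psi$ is primitive modulo $q$, then $\sum_{k\in(\mathbf Z/q)^\times}\psi(k)e^{2\pi ikm/q}=\tau(\psi)\bar\psi(m)$ for all integers $m$, where $|\tau(\psi)|=\sqrt q$.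
\item[(D4)] (Dirichlet) If $\chi$ is a nontrivial character, then $L(1,\chi)=\sum_{m\ge1}\chi(m)/m\ne0$.
\end{itemize}

\begin{lemma}\label{lem:char}
If $q\ge5$ and $q\not\equiv2\pmod4$, there is an even primitive character modulo $q$.
\end{lemma}

\begin{proof}
Consider first a prime power $p^k\ne2$. If $k\ge2$ and $p^k\ne4$, then $p^{k-1}\ge3$, the imprimitive characters modulo $p^k$ are those coming from $p^{k-1}$, and so there are $\frac12(\phi(p^k)-\phi(p^{k-1}))>0$ even and equally many odd primitive characters. If $k=1$, every nontrivial character is primitive; there are $\frac{p-1}2\ge1$ odd ones and $\frac{p-3}2$ even ones, and the latter number is positive for $p\ge5$. Modulo $4$ the nontrivial character is odd and primitive. So every prime power other than $2$ has an odd primitive character, and every prime power other than $2,3,4$ also has an even one.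

None of the prime powers exactly dividing $q$ is $2$. If one of them is not $3$ or $4$, choose primitive characters modulo the others and choose the parity at this one to make the product even. Otherwise $q\in\{3,4,12\}$, so $q=12$, and the product of the odd characters modulo $3$ and $4$ is even. In both cases (D1) gives primitivity.
\end{proof}

\begin{lemma}\label{lem:T}
If $\psi$ is an even primitive character modulo $q\ge5$, then
\[
T:=\sum_{k\in(\mathbf Z/q)^\times}\psi(k)\log\big|1-e^{2\pi ik/q}\big|=-\tau(\psi)L(1,\bar\psi)\ne0 .
\]
\end{lemma}

\begin{proof}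
For $|z|=1$, $z\ne1$, the series $\sum_{m\ge1}z^m/m$ converges to $-\log(1-z)$ with the principal branch. Dividing (D3) by $m$ and summing over $m\ge1$ gives $\tau(\psi)L(1,\bar\psi)=-\sum_k\psi(k)\log(1-e^{2\pi ik/q})$. Since $\psi(-k)=\psi(k)$ and $\log(1-z)+\log(1-\bar z)=2\log|1-z|$, averaging the terms $k$ and $-k$ turns the right side into $-T$. A primitive character modulo $q>1$ is nontrivial, so (D4) applies to $\bar\psi$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:indep}]
Suppose $A=\max\{a:w_a\ne0\}\ge4$. Put $q=2A$ if $A$ is even and $q=A$ if $A$ is odd; in the odd case $2A\equiv2\pmod4$ and $(\mathbf Z/2A)^\times=(\mathbf Z/A)^\times$, so $A$ is the appropriate modulus. Then $q\ge5$, $q\not\equiv2\pmod4$, and $q\mid2A\mid2N$. Let $\psi$ be an even primitive character modulo $q$ (Lemma~\ref{lem:char}), viewed on $\Gamma=(\mathbf Z/2N)^\times$.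

\emph{Smaller exponents do not contribute.} Let $a<A$ with $w_a\ne0$, and let $\Gamma_a$ be the kernel of $\Gamma\to(\mathbf Z/2a)^\times$. If $\psi$ were trivial on $\Gamma_a$, then $q\mid2a$ by (D2). For even $A$ this says $A\mid a$, and for odd $A$ it says $A\mid2a$, hence again $A\mid a$, which is impossible for $a<A$. So there is $h\in\Gamma_a$ with $\psi(h)\ne1$. Since $g_a(lh)=g_a(l)$, the substitution $l\mapsto lh$ shows that $\sum_{l\in\Gamma}\psi(l)g_a(l)$ equals $\psi(h)$ times itself, so it is $0$. Also $\sum_{l\in\Gamma}\psi(l)\kappa=0$, as $\psi$ is nontrivial. Both $\psi$ and $g_A$ factor through the surjection $\Gamma\to(\mathbf Z/2A)^\times$, so summing the relation against $\psi$ gives $w_A\Sigma=0$, where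
\[
\Sigma=\sum_{l\in(\mathbf Z/2A)^\times}\psi(l)g_A(l).
\]
It remains to show $\Sigma\ne0$. Let $z=e^{\pi i/A}$. By the last equality in \eqref{eq:cot}, $g_A(l)=\log|1+z^l|-\log|1-z^l|$, and we express both terms through the sum $T$ of Lemma~\ref{lem:T}.

\emph{$A$ even.} Here $z=e^{2\pi i/q}$, so $\sum_l\psi(l)\log|1-z^l|=T$. For odd $l$ we have $z^{lA}=-1$, so $-z^l=z^{l(1+A)}$. Moreover $(1+A)^2=1+2A+2A\cdot\frac A2\equiv1\pmod{2A}$, so $1+A$ is a unit, and the substitution $l\mapsto l(1+A)$ gives $\sum_l\psi(l)\log|1+z^l|=\psi(1+A)^{-1}T$. The kernel of $(\mathbf Z/2A)^\times\to(\mathbf Z/A)^\times$ is $\{1,1+A\}$, and $\psi$ is nontrivial on it by primitivity. Hence $\psi(1+A)=-1$ and $\Sigma=-2T\ne0$.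

\emph{$A$ odd.} Let $y=z^2=e^{2\pi i/q}$. For odd $l$ coprime to $A$ we have $-z^l=z^{l+A}=y^k$ with $k=(l+A)/2$. Then $l\equiv2k\pmod A$, so $\psi(l)=\psi(2)\psi(k)$, and $k$ runs once over $(\mathbf Z/A)^\times$ as $l$ runs over $(\mathbf Z/2A)^\times$. Therefore
\[
\Sigma=\psi(2)\sum_{k\in(\mathbf Z/A)^\times}\psi(k)\big(\log|1-y^k|-\log|1+y^k|\big).
\]
We have $\log|1+y^k|=\log|1-y^{2k}|-\log|1-y^k|$, and the substitution $k\mapsto2k$ gives $\sum_k\psi(k)\log|1-y^{2k}|=\bar\psi(2)T$. Thus $\Sigma=\psi(2)\big(2T-\bar\psi(2)T\big)=(2\psi(2)-1)T$, which is nonzero because $|\psi(2)|=1$.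

In both cases $w_A=0$, a contradiction.
\end{proof}

For $A=2$ and $A=3$ the moduli would be $q=4$ and $q=3$, where the only even character is trivial. This is the arithmetic reason for the special role of the exponents $2$ and $3$ in Theorem~\ref{thm:C}.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Lemma~\ref{lem:easy} gives (vi)$\Rightarrow$(i)$\Rightarrow$(ii), and Proposition~\ref{prop:inv} gives (ii)$\Rightarrow$(iii). By Lemma~\ref{lem:fourier}, (iii) holds if and only if $\prod_j\gamma_{a_j}(l)=\prod_j\gamma_{b_j}(l)$ for all odd $l$. Both products have $n+1$ factors, so the signs $(-1)^{(l-1)/2}$ cancel, and this is (iv). Taking absolute values gives (iv)$\Rightarrow$(v).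

Assume (v), and put $w_a=\#\{j:a_j=a\}-\#\{j:b_j=a\}$. Taking logarithms, $\sum_aw_ag_a(l)=0$ for all $l$ coprime to $2N$. Proposition~\ref{prop:indep} gives $w_a=0$ for $a\ge4$. Then $l=1$ gives $w_3\log\sqrt3=0$, so $w_3=0$. The exponent $2$ is invisible to the cotangents, and here we use that $P$ and $Q$ have the same number of variables: $\sum_aw_a=0$, so $w_2=0$. This is (vi). The six conditions are therefore equivalent, and (ii)$\Leftrightarrow$(vi) is Theorem~\ref{thm:A}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:fourier}, $\lambda\Phi_{\mathbf a}=\lambda'\Phi_{\mathbf b}$ almost everywhere if and only if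
\begin{equation}\label{eq:prop}
\lambda\prod_j\gamma_{a_j}(l)=\lambda'\prod_j\gamma_{b_j}(l)\qquad\text{for all odd }l.
\end{equation}
The function $\gamma_2$ has period $4$ and $\gamma_2(1)=\gamma_2(3)=1$, so $\gamma_2\equiv1$. For odd $l$ we have $\gamma_3(l)^2=3$ if $3\nmid l$ and $\gamma_3(l)=0$ if $3\mid l$.

\emph{Sufficiency.} Assume (a) and (b). By (a) it is enough to show $\lambda\gamma_3(l)^r=\lambda'\gamma_3(l)^{r'}$ for all odd $l$. If $r=r'=0$, then (b) says $\lambda=\lambda'$. If $r,r'\ge1$, both sides vanish for $3\mid l$. Since $\lambda'/\lambda=3^{(r-r')/2}$ is rational, $r-r'$ is even, and for $3\nmid l$ we get $\lambda\gamma_3(l)^r=\lambda\,3^{(r-r')/2}\gamma_3(l)^{r'}=\lambda'\gamma_3(l)^{r'}$.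

\emph{Necessity.} Assume \eqref{eq:prop}. Let $N$ be a common multiple of all entries of $\mathbf a$ and $\mathbf b$, and define $w_a$ as in the previous proof. Taking logarithms of absolute values gives $\sum_aw_ag_a(l)=\log|\lambda'/\lambda|$ for $l$ coprime to $2N$, and Proposition~\ref{prop:indep} gives (a). At $l=1$ all factors $\gamma_a(1)=\cot\frac\pi{2a}$ are positive and $\gamma_3(1)=\sqrt3$; canceling the entries $\ge4$ leaves $\lambda3^{r/2}=\lambda'3^{r'/2}$. At $l=3$ we have $\gamma_a(3)=0$ only for $a=3$, because $\gamma_2(3)=1$ and $0<\frac{3\pi}{2a}<\frac\pi2$ for $a\ge4$. So the left side of \eqref{eq:prop} at $l=3$ vanishes exactly when $r\ge1$ and the right side exactly when $r'\ge1$. This proves (b).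

\emph{The last assertions.} The coefficient $\widehat\Phi_{\mathbf a}(1)=\frac4\pi\prod_j\cot\frac\pi{2a_j}$ is positive, so $\Phi_{\mathbf a}$ is not zero almost everywhere. If $\Phi_{\mathbf a}=\pm\Phi_{\mathbf b}$ almost everywhere, then (b) reads $3^{r/2}=\pm3^{r'/2}$, which forces the sign $+$ and $r=r'$; with (a), only the number of entries equal to $2$ and the order can differ. The relation $\Phi_{(3,3,3)}=3\Phi_{(3,2,2)}$ is the case $\lambda=1$, $\lambda'=3$, $r=3$, $r'=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Cobordant Algebraic Knots Defined By Brieskorn Polynomials},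
\texttt{http://irma.math.unistra.fr/\%7Eblanloei/Brieskorn-cobordism.pdf}.

\bibitem{KN}
L. Kauffman and W. Neumann,
\emph{Products of knots, branched fibrations and sums of singularities},
Topology 16 (1977).

\bibitem{Milnor}
Milnor, 1968.

\bibitem{Sakamoto}
K. Sakamoto,
\emph{The Seifert matrices of Milnor fiberings defined by holomorphic functions},
J. Math. Soc. Japan 26 (1974).

\end{thebibliography}
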